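# A singular graphon that is not the class of any transitive graph function

## 1. A symmetric function on $[0,1]\times\mathbb Z_3$ that remembers an order

Let $\Omega=[0,1]\times\mathbb Z_3$ with the product of Lebesgue measure and the uniform measure. A point $(s,m)$ of $\Omega$ has a position $s$ and a label $m$. Fix a function $u:\mathbb Z_3\to[0,1]$ and put
$$W\big((s,m),(s',m')\big)=\begin{cases}u(m'-m)& s<s',\\ u(m-m')& s>s',\\ 0& s=s'.\end{cases}\tag{1}$$
In words: subtract the label of the earlier point from the label of the later one, and apply $u$. Exchanging the two points does not change which one is earlier, so $W$ is symmetric. Still, $W$ can see the order of the positions. If two points have labels $0$ and $1$, the value is $u(1)$ when the point with label $0$ comes first, and $u(2)$ when it comes second. Our choice will be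
$$u(0)=0,\qquad u(1)=\tfrac12,\qquad u(2)=1 .$$

Two features should be kept in mind. Shifting all labels by the same $c\in\mathbb Z_3$ is a symmetry of $W$. On the other hand, there is no evident symmetry that moves a point near the middle position $s=\frac12$ to a point near the end $s=0$. The label group must have at least three elements for this to be of interest. If $u(1)=u(2)$, or if $\mathbb Z_3$ is replaced by $\mathbb Z_2$, then $u(-d)=u(d)$, and off the null set $s=s'$ the function $W$ equals $u(m'-m)$ and no longer sees the order.

What is $W$ for? The text "Dependency graphs, upper bounds on cumulants and singular graphons" (https://warwick.ac.uk/fac/sci/maths/research/events/seminars/areas/combinatorics/2020-21/warwick_1.pdf) is the source of a conjecture stating that two conditions on a graphon, called singular and transitive, are equivalent. The function $W$ shows that they are not: its class is singular and not transitive. After proving this we determine exactly which graphons are transitive, and we show that the conjecture does hold when the associated integral operator has finite rank.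

## 2. Densities, rooted densities, and the three theorems

**Definition 1.** A graph function is a Lebesgue measurable $g:[0,1]^2\to[0,1]$ with $g(x,y)=g(y,x)$. A motive is a finite simple graph $F=(V_F,E_F)$; if it has $k$ vertices we take $V_F=\{1,\dots,k\}$. The homomorphism density is
$$t(F,g)=\int_{[0,1]^k}\prod_{\{a,b\}\in E_F}g(x_a,x_b)\,dx_1\cdots dx_k .$$
A graphon is an equivalence class of graph functions, where $g\sim h$ means $t(F,g)=t(F,h)$ for every motive $F$. We write $t(F,\gamma)$ for the common value on a graphon $\gamma$.

Changing $g$ on a null set does not change its class. The same integral defines densities of a symmetric measurable function on the square of any probability space. If $\theta:[0,1]\to\Omega$ is measure preserving, then $g(x,y)=W(\theta(x),\theta(y))$ has the same densities as $W$. For the $\Omega$ of Section 1 we use $\theta(x)=(3x-\lfloor3x\rfloor,\ \lfloor3x\rfloor\bmod 3)$, which gives a graph function $g$. Let $\gamma$ be its class. All densities may be computed on $\Omega$.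

**Definition 2.** For motives $F_1,F_2$ and $i\in V_{F_1}$, $j\in V_{F_2}$, the graph $(F_1\triangledown F_2)(i,j)$ is obtained from $F_1\sqcup F_2$ by identifying $i$ with $j$. Put
$$\kappa_2(F_1,F_2)(\gamma)=\sum_{i\in V_{F_1},\,j\in V_{F_2}}\Big(t\big((F_1\triangledown F_2)(i,j),\gamma\big)-t(F_1\sqcup F_2,\gamma)\Big),$$
where $t(F_1\sqcup F_2,\gamma)=t(F_1,\gamma)t(F_2,\gamma)$. The graphon $\gamma$ is singular if $\kappa_2(F,F)(\gamma)=0$ for every motive $F$.

Example: for $F=K_2$ each of the four gluings is a path with two edges, whose density is $\int\deg(x)^2dx$ with $\deg(x)=\int g(x,y)\,dy$. So $\kappa_2(K_2,K_2)=4\,\mathrm{Var}(\deg)$. If $g=1$ on $[0,\frac12]^2$ and $g=0$ elsewhere, the degree is $\frac12$ or $0$, each on a set of measure $\frac12$. Its variance is $\frac1{16}$, and the class is not singular. A constant graphon $[p]$ is singular, since every gluing of $F$ with itself has $2|E_F|$ edges and density $p^{2|E_F|}$.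

**Definition 3.** A Lebesgue isomorphism is a bijection $\sigma$ of $[0,1]$ such that $\sigma$ and $\sigma^{-1}$ are measurable and preserve Lebesgue measure. It is an automorphism of $g$ if $g(\sigma(x),\sigma(y))=g(x,y)$ for all $x,y$, with exact equality. The graph function $g$ is transitive if for all $x,y\in[0,1]$ some automorphism $\sigma$ has $\sigma(x)=y$.

Example: a constant graph function is transitive, because the transposition of two points is a Lebesgue isomorphism. Transitivity is a property of the function and not of its class. Let $p>0$, and change the constant $p$ to $0$ at the single point $(0,0)$ of the square. Every automorphism $\sigma$ of the new function has $g(\sigma(0),\sigma(0))=0$, hence $\sigma(0)=0$, so the new function is not transitive. Its class is still that of a transitive function, namely of the constant.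

We shall use one isomorphism theorem (Kechris, *Classical Descriptive Set Theory*, Thm 17.41): for every atomless Borel probability measure on a standard Borel space $Z$ there is a Borel isomorphism $\theta:[0,1]\to Z$ carrying Lebesgue measure to it. Example: on $Z=\{0,1\}\times[0,1]$, uniform times Lebesgue, let $w=1$ if the first coordinates agree and $w=0$ otherwise. Swapping $0$ and $1$ in the first coordinate and transposing two points in the second are symmetries of $w$, and together they act transitively on $Z$. Transporting by $\theta$ gives a nonconstant transitive graph function.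

**Definition 4.** For $i\in V_F$, the rooted density $t_i(F,x)=t_i(F,x;g)$ is the integral defining $t(F,g)$ with $x_i=x$ fixed and the other $k-1$ variables integrated. By Fubini it is defined for a.e. $x$.

Integrating the glued vertex last, Fubini gives
$$\int t_i(F,x)\,dx=t(F,g),\qquad t\big((F_1\triangledown F_2)(i,j),g\big)=\int t_i(F_1,x)\,t_j(F_2,x)\,dx .\tag{2}$$
Take $F_1=F_2=F$ with $k$ vertices and sum over $i,j$. Then $\kappa_2(F,F)=\int(\sum_it_i)^2-k^2t(F,g)^2$, and since $\int\sum_it_i=k\,t(F,g)$,
$$\kappa_2(F,F)(\gamma)=\int_0^1\Big(\sum_{i\in V_F}t_i(F,x)-k\,t(F,g)\Big)^2dx .\tag{3}$$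
So $\gamma$ is singular if and only if, for every $F$, the sum $\sum_it_i(F,\cdot)$ is a.e. constant.

The conjecture says: a graphon is singular if and only if it is the class of a transitive graph function.

**Theorem 1.** There is a singular graphon that is not the class of a transitive graph function. (The converse implication, that the class of a transitive graph function is singular, is true.)

**Theorem 2.** For a graphon $\gamma$ the following are equivalent: (a) $\gamma$ is the class of a transitive graph function; (b) $t((F\triangledown F)(i,i),\gamma)=t(F,\gamma)^2$ for every motive $F$ and every $i\in V_F$, that is, each individual $t_i(F,\cdot)$ is a.e. constant.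

**Theorem 3.** Let $\gamma$ be represented by $g$ such that $T_gf(x)=\int g(x,y)f(y)\,dy$ has finite rank on $L^2[0,1]$ (for example a step graphon). Then $\gamma$ is singular if and only if it is the class of a transitive graph function.

The two forms of (b) agree, since by (2) the variance of $t_i(F,\cdot)$ is $t((F\triangledown F)(i,i),\gamma)-t(F,\gamma)^2$. By Theorem 3, every counterexample to the conjecture has infinite rank.

## 3. Automorphisms transport rooted densities

**Proposition 4.** Let $\gamma$ be the class of a transitive graph function $g$. Then each $t_i(F,\cdot\,;g)$ is defined everywhere and constant,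
$$t\big((F\triangledown F)(i,i),\gamma\big)=t(F,\gamma)^2\qquad\text{for all }F,i,\tag{4}$$
and $\gamma$ is singular.

**Proof.** Let $\sigma$ be an automorphism of $g$. The map $\sigma^{\times(k-1)}$ is a bijection of $[0,1]^{k-1}$. The preimage of a product of Borel sets is a product of Lebesgue measurable sets with the same measure. Hence preimages of Borel sets are measurable with the same measure, and preimages of null sets are null. The same holds for the inverse. So $\sigma^{\times(k-1)}$ is a measure-preserving bijection, measurable in both directions for the Lebesgue $\sigma$-algebra. In the integrand of $t_i(F,\sigma(x))$ substitute $x_a=\sigma(y_a)$ for $a\ne i$. Each factor becomes $g(\sigma(y_a),\sigma(y_b))=g(y_a,y_b)$ with $y_i=x$, which is the integrand of $t_i(F,x)$. Thus one of $t_i(F,\sigma(x))$, $t_i(F,x)$ is defined if and only if the other is, and then they are equal. Almost every $x_0$ has $t_i(F,x_0)$ defined. Moving $x_0$ to an arbitrary point by an automorphism, we see that $t_i(F,\cdot)$ is defined everywhere and constant, equal to its integral $t(F,g)$. Now (2) gives (4), and (3) gives singularity. $\blacksquare$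

## 4. Motives with at most four vertices, and the first one that escapes

To prove the conjecture one would start from singularity, where the sum $\sum_it_i(F,\cdot)$ is constant for each $F$, and try to show that each summand is constant. Let us do this for small $F$, with $\gamma$ singular.

If the automorphism group of $F$ is transitive on $V_F$, renaming variables shows that all $t_i(F,\cdot)$ coincide, so each is constant. This covers $K_1,K_2,K_3,C_4,K_4$.

If $F=(F_1\triangledown F_2)(i,j)$ and all rooted densities of $F_1$ and $F_2$ are a.e. constant, then so are those of $F$. Indeed, root $F$ at a vertex $c$ coming from $F_1$. Integrating first over the vertices of $F_2$ other than the glued one produces the constant $t(F_2)$, and what remains is $t_c(F_1,x)\,t(F_2)$. Similarly $t_i(F_1\sqcup F_2,x)=t_i(F_1,x)\,t(F_2)$. This covers all trees and forests (glue edges), the triangle with a pendant edge, and all disconnected graphs on at most four vertices.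

The connected graphs on four vertices are the path, the star, the 4-cycle, the triangle with a pendant edge, $K_4$, and $K_4$ minus an edge. Everything is covered except the last one. Let $F$ be $K_4$ minus an edge, with edges $12,13,23,14,24$. Exchanging $1$ with $2$ and $3$ with $4$ are automorphisms, so singularity for this $F$ says only that
$$t_1(F,\cdot)+t_3(F,\cdot)\ \text{ is a.e. constant.}\tag{5}$$
Here the attempt stops: nothing in (5) prevents $t_1$ from going up where $t_3$ goes down. So $K_4$ minus an edge is the smallest motive that can separate the two notions, and it does so for $W$.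

## 5. Summing over the root averages the order away

To make the sums constant and keep a summand nonconstant, let the type of a point be a position in a linear order. A root at position $s$ sees each other point before it with probability $s$, so an individual rooted density may depend on $s$. When we sum over all roots, every rank in the order is used exactly once, and the dependence on $s$ should disappear. The shift-invariant labels in (1) make such a function of the order symmetric.

**Proposition 5.** For every $u:\mathbb Z_3\to[0,1]$ the class of $W$ is singular.

**Proof.** Let $F$ have $k$ vertices. For a linear order $\pi$ on $V_F$ put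
$$\tau_\pi=\mathbb E\prod_{\{a,b\}\in E_F,\ a<_\pi b}u(m_b-m_a),\qquad (m_a)\text{ i.i.d. uniform on }\mathbb Z_3 .$$
The product is unchanged by the simultaneous shift $m_a\mapsto m_a+c$. This shift carries the conditional law given $m_i=m$ to the one given $m_i=m+c$. Hence the conditional expectation of the product given $m_i=m$ does not depend on $m$, and so it equals its average $\tau_\pi$, for every $i$ and $m$.

Now sample independent points $(s_a,m_a)$ of $\Omega$, with the root $(s_i,m_i)=(s,m)$ fixed. Almost surely the positions are distinct and induce an order $\pi$ on $V_F$, and by (1) the integrand is then $\prod_{a<_\pi b}u(m_b-m_a)$. The labels are independent of the positions. Given that the order is $\pi$, the expectation is therefore $\tau_\pi$. Suppose exactly $r=r_\pi(i)$ vertices precede $i$ in $\pi$. The order is $\pi$ when those $r$ positions lie below $s$ in the prescribed order and the other $k-1-r$ lie above $s$ in the prescribed order, which has probability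
$$\frac{s^r}{r!}\cdot\frac{(1-s)^{k-1-r}}{(k-1-r)!}.$$
So $t_i(F,(s,m))=\sum_\pi\tau_\pi\,\dfrac{s^{r_\pi(i)}(1-s)^{k-1-r_\pi(i)}}{r_\pi(i)!\,(k-1-r_\pi(i))!}$. For fixed $\pi$ the map $i\mapsto r_\pi(i)$ is a bijection onto $\{0,\dots,k-1\}$. Summing over $i$ first,
$$\sum_it_i(F,(s,m))=\sum_\pi\frac{\tau_\pi}{(k-1)!}\sum_{r=0}^{k-1}\binom{k-1}{r}s^r(1-s)^{k-1-r}=\frac1{(k-1)!}\sum_\pi\tau_\pi ,$$
by the binomial theorem. This is constant, and (3) gives singularity. $\blacksquare$

## 6. $K_4$ minus an edge sees the position

Now take $u=(0,\frac12,1)$, and let $F$ be $K_4$ minus an edge as in Section 4, rooted at the degree-three vertex $1$. Call $z$ the point at vertex $2$. The vertices $3$ and $4$ are each joined to both $1$ and $2$, so with $U(x,z)=\int W(x,y)W(y,z)\,dy$,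
$$D(x):=t_1(F,x)=\int W(x,z)\,U(x,z)^2\,dz .$$

**Step 1: the codegree $U$.** Let $x=(s,m)$, $z=(s',m')$ with $s<s'$, and put $\delta=s'-s$, $d=m'-m$. Let the middle point be $y=(r,a)$. If $r<s$, then $W(x,y)W(y,z)=u(m-a)u(m'-a)=u(e)u(e+d)$ with $e=m-a$. If $r>s'$, it is $u(a-m)u(a-m')=u(e+d)u(e)$ with $e=a-m'$. If $s<r<s'$, it is $u(a-m)u(m'-a)=u(e)u(d-e)$ with $e=a-m$. The first two cases occupy length $s+(1-s')=1-\delta$, the third occupies length $\delta$, and $a$ is uniform on three values. Hence
$$U=\tfrac13\big[(1-\delta)A(d)+\delta B(d)\big],\qquad A(d)=\sum_eu(e)u(e+d),\quad B(d)=\sum_eu(e)u(d-e).$$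
We have
$$A(1)=u(0)u(1)+u(1)u(2)+u(2)u(0)=\tfrac12,\qquad A(2)=u(0)u(2)+u(1)u(0)+u(2)u(1)=\tfrac12,$$
$$B(1)=u(0)u(1)+u(1)u(0)+u(2)u(2)=1,\qquad B(2)=u(0)u(2)+u(1)u(1)+u(2)u(0)=\tfrac14 .$$
So $U=\frac{1+\delta}6$ for $d=1$ and $U=\frac{2-\delta}{12}$ for $d=2$. The case $d=0$ is not needed, because then $W(x,z)=u(0)=0$. If $s'<s$, then by the symmetry of $W$ and $U$ the same formulas hold with $\delta=s-s'$ and $d=m-m'$.

**Step 2: integrate out $z$.** At distance $|s-s'|=\delta$, on either side, averaging $W\,U^2$ over $m'$ gives
$$\frac13\Big[\frac12\Big(\frac{1+\delta}6\Big)^2+\Big(\frac{2-\delta}{12}\Big)^2\Big]=\frac{2(1+\delta)^2+(2-\delta)^2}{432}=\frac{6+3\delta^2}{432}=\frac{2+\delta^2}{144}.$$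
Points after $s$ contribute $\delta\in(0,1-s)$ and points before $s$ contribute $\delta\in(0,s)$. Since $(1-s)^3+s^3=1-3s+3s^2$,
$$D(s,m)=\frac1{144}\Big(2(1-s)+\frac{(1-s)^3}3+2s+\frac{s^3}3\Big)=\frac1{144}\Big(\frac73-s+s^2\Big).$$

**Step 3: the variance.** For $s$ uniform, $\mathbb E(s-s^2)=\frac16$ and $\mathbb E(s-s^2)^2=\frac13-\frac12+\frac15=\frac1{30}$. By (2),
$$t\big((F\triangledown F)(1,1),\gamma\big)-t(F,\gamma)^2=\mathrm{Var}(D)=\frac1{144^2}\Big(\frac1{30}-\frac1{36}\Big)=\frac1{180\cdot144^2}>0 .$$
This contradicts (4) if $\gamma$ is the class of a transitive graph function. Since $\gamma$ is singular by Proposition 5, and the converse implication is Proposition 4, Theorem 1 is proved and the conjecture is false. $\blacksquare$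

**Remark.** Proposition 5 holds for every $u$, and $\mathrm{Var}(D)$ is a polynomial in the values of $u$. So all $u$ near $(0,\frac12,1)$ give counterexamples. They realize uncountably many graphons, because the edge density is the mean of $u$, which varies.

## 7. Eigenfunctions turn points into vectors

The implication (b)$\Rightarrow$(a) of Theorem 2 asks us to construct symmetries from numerical data. Suppose all rooted densities agree at $x$ and $x'$. A natural plan is to sample i.i.d. points $x_1,x_2,\dots$, to set $x_0=x$, and to show that the law of the array $(g(x_a,x_b))_{a<b}$ does not change when $x$ is replaced by $x'$. The moments of this array contain repeated factors such as $g(x_0,x_1)^2$. A motive is a simple graph, so each edge gives its factor only once, and (b) gives no direct access to these moments. We get past this by replacing edges with paths of length at least two. Many internally disjoint paths may join the same two vertices without creating a multiple edge, and combinations of paths give the spectral projections of $T_g$.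

Change $g$ on a null set so that it is Borel and symmetric: replace it by a Borel function equal to it a.e. with values in $[0,1]$, then average that with its transpose. If $g=0$ a.e., Theorems 2 and 3 are trivial, because the constant $0$ is transitive. So let $g\ne0$. The operator $T=T_g$ is self-adjoint and Hilbert–Schmidt. For each eigenvalue $\lambda\neq0$ the eigenspace has finite dimension $d_\lambda$. Choose an orthonormal basis $\varphi_{\lambda,1},\dots,\varphi_{\lambda,d_\lambda}$ of it, with the representatives given at every point by $\varphi(x)=\lambda^{-1}\int g(x,y)\varphi(y)\,dy$. These are Borel, and $|\varphi|\le|\lambda|^{-1}\|\varphi\|_1\le|\lambda|^{-1}$ everywhere. Put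
$$\Phi_\lambda=(\varphi_{\lambda,i})_i,\qquad \Phi=(\Phi_\lambda)_\lambda:[0,1]\to Y=\prod_\lambda\mathbb R^{d_\lambda},\qquad P_\lambda(x,y)=\langle\Phi_\lambda(x),\Phi_\lambda(y)\rangle .$$
The map $\Phi$ is Borel with values in a compact product $Y_0$ of closed balls centered at $0$. Let $\mu=\Phi_*\mathrm{Leb}$, and let $G=\prod_\lambda O(d_\lambda)$, a compact metrizable group acting continuously on $Y$ and preserving $Y_0$. Orthonormality and the spectral theorem read
$$\int y_\lambda y_\lambda^T\,d\mu=I,\qquad g=\sum_\lambda\lambda P_\lambda\ \text{ in }L^2([0,1]^2).\tag{6}$$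
Example: for the two-block function of Section 2 the only nonzero eigenvalue is $\frac12$. Its eigenspace is spanned by the orthonormal functions $\sqrt2\,1_{\text{block }0}$ and $\sqrt2\,1_{\text{block }1}$. So $\mu$ puts mass $\frac12$ on each of $\sqrt2e_1,\sqrt2e_2$ in $\mathbb R^2$, and $G=O(2)$.

## 8. Constant rooted densities put almost all points on one orbit: proof of Theorem 2

(a)$\Rightarrow$(b) is Proposition 4. Assume (b), with $g\ne0$ as in Section 7. Then every $t_i(F,\cdot)$ is a.e. constant.

**Step 1: from path densities to the kernels $P_\lambda$.** Claim: for $k\ge0$ and every finite product $Q$ of factors $P_\lambda(x_a,x_b)$ with $0\le a<b\le k$, repetitions allowed, the function $x_0\mapsto\int Q\,dx_1\cdots dx_k$ is a.e. constant.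

Write $g_x=g(x,\cdot)$, so $\|g_x\|_2\le1$. For $n\ge2$ the density of paths with $n$ edges from $x$ to $y$ is $\langle g_x,T^{n-2}g_y\rangle$. Fix an eigenvalue $\lambda\ne0$. It is isolated in the compact set $\mathrm{Spec}(T)\cup\{0\}$, so $r=\lambda^{-2}1_{\{\lambda\}}$ is continuous there and is the uniform limit on this set of polynomials $r_j$. By the spectral theorem
$$\big|\langle g_x,r_j(T)g_y\rangle-\langle g_x,r(T)g_y\rangle\big|\le\sup|r_j-r|\to0\quad\text{uniformly in }x,y .$$
The operator $r(T)$ is $\lambda^{-2}$ times the projection on the eigenspace, and $\langle g_x,\varphi_{\lambda,i}\rangle=(T\varphi_{\lambda,i})(x)=\lambda\varphi_{\lambda,i}(x)$ at every $x$. Hence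
$$\langle g_x,r(T)g_y\rangle=\lambda^{-2}\sum_i\lambda\varphi_{\lambda,i}(x)\,\lambda\varphi_{\lambda,i}(y)=P_\lambda(x,y).$$
So $P_\lambda$ is a uniform limit of linear combinations of path densities with $n\ge2$. All functions involved are bounded, so products converge uniformly too. Therefore $\int Q\,dx_1\cdots dx_k$ is a uniform limit of linear combinations of functions $t_0(F,x_0)$, where $F$ is obtained by joining vertices $0,\dots,k$ by internally disjoint paths of length at least $2$. Every edge of such an $F$ contains an inner vertex, and different paths have different inner vertices, so $F$ is simple. Each $t_0(F,\cdot)$ is a.e. constant, and a uniform limit of a.e. constant functions is a.e. constant.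

**Step 2: equal laws of Gram arrays.** For $x\in[0,1]$ let $x_0=x$ and
$$\mathrm{Gr}_x\big((x_a)_{a\ge1}\big)=\big(P_\lambda(x_a,x_b)\big)_{0\le a<b,\ \lambda},\qquad (x_a)_{a\ge1}\text{ i.i.d. uniform.}$$
This array takes values in a compact product of intervals, so by Stone–Weierstrass its law is determined by its mixed moments. These are the integrals of Step 1. There are countably many of them, so there is a set $\Omega_0$ of full measure such that for $x\in\Omega_0$ the law $\mathcal L$ of $\mathrm{Gr}_x$ does not depend on $x$.

**Step 3: equal laws give a rotation.** Claim: for $x,x'\in\Omega_0$ there is $\kappa\in G$ with $\kappa_*\mu=\mu$ and $\kappa\Phi(x)=\Phi(x')$.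

Call a sequence $(x_a)_{a\ge1}$ good if the empirical measures $\frac1n\sum_{a\le n}\delta_{\Phi(x_a)}$ converge weakly to $\mu$. Testing against a countable dense subset of $C(Y_0)$, we see that the set $\mathrm{Good}$ is Borel, and by the strong law of large numbers it has probability $1$. By Lusin's theorem there is a compact set $C_x\subset\mathrm{Good}$ of probability greater than $\frac12$ on which $\mathrm{Gr}_x$ is continuous, and similarly $C_{x'}$ for $\mathrm{Gr}_{x'}$. The images $\mathrm{Gr}_x(C_x)$ and $\mathrm{Gr}_{x'}(C_{x'})$ are compact, and each has $\mathcal L$-measure greater than $\frac12$, so they intersect. Thus there are good sequences $(x_a)$, $(x_a')$ with, for $x_0=x$ and $x'_0=x'$,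
$$P_\lambda(x_a,x_b)=P_\lambda(x'_a,x'_b)\qquad\text{for all }0\le a<b\text{ and all }\lambda .$$

The diagonal entries agree as well. By goodness and (6),
$$\frac1n\sum_{b\le n}P_\lambda(x_a,x_b)^2\longrightarrow\int\langle\Phi_\lambda(x_a),y_\lambda\rangle^2d\mu=|\Phi_\lambda(x_a)|^2 ,$$
and the same holds for $x'$. All terms with $b\ne a$ agree for the two sequences, and the single term $b=a$ contributes $O(1/n)$.

So for each $\lambda$ the families $v_a=\Phi_\lambda(x_a)$ and $v_a'=\Phi_\lambda(x_a')$, $a\ge0$, have the same Gram matrix. The map $\sum c_av_a\mapsto\sum c_av'_a$ (finite sums) is well defined and isometric, because the norm of such a sum depends only on the Gram matrix. It goes from the span of the $v_a$ onto the span of the $v_a'$. Completing it by an isometry of the orthogonal complements, which have equal dimension, gives $\kappa_\lambda\in O(d_\lambda)$. Then $\kappa=(\kappa_\lambda)\in G$ satisfies $\kappa\Phi(x_a)=\Phi(x'_a)$ for all $a\ge0$. It carries the empirical measures of the first sequence to those of the second. In the limit $\kappa_*\mu=\mu$, and $a=0$ gives $\kappa\Phi(x)=\Phi(x')$.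

**Step 4: one orbit carries everything.** Let $K=\{\kappa\in G:\kappa_*\mu=\mu\}$. It is a closed subgroup of $G$, hence compact. Fix $x\in\Omega_0$ and let $O=K\Phi(x)$, a compact set. By Step 3, $\Phi(x')\in O$ for every $x'\in\Omega_0$, so $\mu(O)=1$. The group $K$ acts transitively on $O$ and preserves $\mu$.

**Step 5: an exactly invariant kernel.** This step transfers $g$ to $Y$ with no exceptional null set in the invariance. Order the eigenvalues with $|\lambda|$ decreasing and put $w_N(y,y')=\sum_{\text{first }N}\lambda\langle y_\lambda,y'_\lambda\rangle$. Then $w_N(\kappa y,\kappa y')=w_N(y,y')$ for all $y,y'$ and $\kappa\in G$. By (6) some subsequence of $w_N(\Phi(x),\Phi(x'))$ converges to $g(x,x')$ a.e. Let $w(y,y')$ be the limit of that subsequence of $w_N(y,y')$ where it exists and lies in $[0,1]$, and $0$ elsewhere. Then $w$ is Borel, symmetric, $[0,1]$-valued, satisfies $w(\kappa y,\kappa y')=w(y,y')$ for all $y,y'$ and all $\kappa\in K$, and $w(\Phi(x),\Phi(x'))=g(x,x')$ a.e.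

**Step 6: a transitive graph function.** The original $g$ may have no automorphisms (recall the altered constant of Section 2), so we build a new representative. On $Z=O\times[0,1]$ with $\mu\times\mathrm{Leb}$ put $\tilde w((o,a),(o',a'))=w(o,o')$. Since $\mu=\Phi_*\mathrm{Leb}$ and $w(\Phi,\Phi)=g$ a.e., its densities are those of $g$. It is exactly invariant under $\kappa\times\rho$ for $\kappa\in K$ and $\rho$ any Borel measure-preserving bijection of $[0,1]$, for instance the identity or a transposition of two points. These maps preserve $\mu\times\mathrm{Leb}$ and act transitively on $Z$. The second factor makes $\mu\times\mathrm{Leb}$ atomless even if $\mu$ has atoms. So the isomorphism theorem of Section 2 gives a Borel isomorphism $\theta:[0,1]\to Z$ carrying Lebesgue measure to it. The function $\tilde w(\theta(\cdot),\theta(\cdot))$ is a graph function in the class $\gamma$. The maps $\theta^{-1}(\kappa\times\rho)\theta$ are Borel bijections of $[0,1]$ which, with their inverses, preserve Lebesgue measure; so they are Lebesgue isomorphisms, they are automorphisms of this function, and they act transitively on $[0,1]$. $\blacksquare$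

## 9. Finite rank: singularity as a vanishing first variation

We turn to Theorem 3. Rank one can be done by hand. If $g(x,y)=\lambda\varphi(x)\varphi(y)$ a.e. with $\int\varphi^2=1$ and the class is singular, then the degree $\lambda\varphi(x)\int\varphi$ is a.e. constant. Since $\lambda(\int\varphi)^2=\int g>0$, the function $\varphi$ is a.e. constant, and the graphon is constant. Here $K_2$ sufficed. In higher rank regularity alone says little, and we use all motives together.

**Notation.** Let $g\ne0$ have finite rank, in the setting of Section 7. Now there are finitely many nonzero eigenvalues, $V:=Y=\mathbb R^D$ with $D=\sum_\lambda d_\lambda$, and $G=\prod O(d_\lambda)$ is a compact Lie group. Its Lie algebra $\mathfrak g$ consists of the block-diagonal antisymmetric matrices. Let $\Lambda$ be the diagonal matrix of eigenvalues, which commutes with $G$, and let $\mathsf P_\lambda$ be the orthogonal projection of $V$ on $\mathbb R^{d_\lambda}$. Put $\beta(z,z')=z^T\Lambda z'$. By (6), $g(x,y)=\beta(\Phi(x),\Phi(y))$ a.e. and $\int zz^Td\mu=I$. Let $J$ be the compact support of $\mu$, and $G_\mu=\{\kappa\in G:\kappa_*\mu=\mu\}$. For a probability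 measure $m$ on $V$ with compact support put
$$t(F,m)=\int\prod_{\{a,b\}\in E_F}\beta(z_a,z_b)\,dm^k ,$$
and let $t_i(F,z)$ be the integral for $m=\mu$ with $z_i=z$ fixed. It is a polynomial in $z$, and $t_i(F,x;g)=t_i(F,\Phi(x))$ for a.e. $x$.

By Theorem 2, the "only if" part of Theorem 3 follows once we know that $G_\mu$ acts transitively on $J$. Let $\gamma$ be singular, let $h$ be a bounded Borel function on $V$ with $\int h\,d\mu=0$, and let $\mu_\varepsilon=(1+\varepsilon h)\mu$, a probability measure for $|\varepsilon|$ small. Differentiating $\int\prod\beta(z_a,z_b)\prod_a(1+\varepsilon h(z_a))\,d\mu^k$ at $\varepsilon=0$, and using that $\sum_it_i(F,\cdot)$ is $\mu$-a.e. constant by (3),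
$$\frac{d}{d\varepsilon}\Big|_0t(F,\mu_\varepsilon)=\int h\sum_it_i(F,\cdot)\,d\mu=0\qquad\text{for all motives }F.\tag{7}$$
So singularity says that no density notices the perturbation $h$ to first order. Heuristically, densities know $\mu$ up to the action of $G$, so an unnoticed perturbation should be tangent to the $G$-orbit of $\mu$. But $\mathfrak g$ has finite dimension, while the space of $h$ is large unless $J$ is small. Three obstacles have to be removed. The perturbation spoils the normalization $\int zz^T=I$ and moves eigenvalues (Section 10). The tangency statement concerns an orbit in an infinite-dimensional space of measures (Section 11). Finally, invariant functions may fail to detect a direction transversal to an orbit: for $\{\pm1\}$ acting on $\mathbb R$, every smooth invariant $f$ is even and has $f'(0)=0$, so at the fixed point $0$ no invariant sees the direction $1$, although the orbit $\{0\}$ has no tangent direction. The direction $1$ is not fixed by the stabilizer of $0$. This is why $h$ will be taken $G_\mu$-invariant.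

## 10. Renormalizing the perturbed measure

The aim is to turn (7) into a statement on all $G$-invariant polynomials. Put
$$H=\int h\,zz^T\,d\mu,\qquad \Sigma=\int zz^T\,d\mu_\varepsilon=I+\varepsilon H,\qquad S=\Sigma^{1/2}=I+\tfrac\varepsilon2H+O(\varepsilon^2).$$
For small $\varepsilon$ the matrix $\Sigma$ is positive definite, and $S$ is symmetric and smooth in $\varepsilon$.

**Step 1: path weights.** Integrate the inner vertices of a path with $n$ edges from $z$ to $z'$ against $\mu_\varepsilon$. Each inner vertex gives $\int ww^Td\mu_\varepsilon=\Sigma=SS$, so the weight is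
$$z^T\Lambda(\Sigma\Lambda)^{n-1}z'=(S^{-1}z)^T(S\Lambda S)^n(S^{-1}z').$$
Thus, for a polynomial $p(\xi)=\sum_{n\ge2}c_n\xi^n$, the linear combination of paths with coefficients $c_n$ has weight $(S^{-1}z)^Tp(S\Lambda S)(S^{-1}z')$. By Hermite interpolation choose, for each eigenvalue $\lambda$, a polynomial $p_\lambda$ divisible by $\xi^2$ with $p_\lambda(\lambda')=1_{\lambda=\lambda'}$ and $p'_\lambda(\lambda')=0$ for all nonzero eigenvalues $\lambda'$.

**Step 2: the first-order rotation of the eigenspaces.** We have $S\Lambda S=\Lambda+\varepsilon M+O(\varepsilon^2)$ with $M=\frac12(H\Lambda+\Lambda H)$. The derivative of $(\Lambda+\varepsilon M)^n$ at $0$ is $\sum_{j=0}^{n-1}\Lambda^jM\Lambda^{n-1-j}$, and its block $\mathsf P_{\lambda'}(\cdot)\mathsf P_{\lambda''}$ is $\big(\sum_j\lambda'^j\lambda''^{\,n-1-j}\big)\mathsf P_{\lambda'}M\mathsf P_{\lambda''}$. By linearity, for any polynomial $p$ the block of the derivative of $p(S\Lambda S)$ is $\mathsf P_{\lambda'}M\mathsf P_{\lambda''}$ times the divided difference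
$$\frac{p(\lambda')-p(\lambda'')}{\lambda'-\lambda''}\ \ (\lambda'\neq\lambda''),\qquad p'(\lambda')\ \ (\lambda'=\lambda'').$$
For $p=p_\lambda$ the diagonal terms vanish, and the only nonzero ones are those where exactly one of $\lambda',\lambda''$ is $\lambda$. Both give a factor $\frac1{\lambda-\lambda'}$, where $\lambda'$ now denotes the other eigenvalue. So the derivative is
$$\sum_{\lambda'\ne\lambda}\frac{\mathsf P_\lambda M\mathsf P_{\lambda'}+\mathsf P_{\lambda'}M\mathsf P_\lambda}{\lambda-\lambda'}=[\Xi,\mathsf P_\lambda],\qquad \Xi:=\sum_{\lambda'\neq\lambda''}\frac{\mathsf P_{\lambda'}M\mathsf P_{\lambda''}}{\lambda''-\lambda'} ,$$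
where the equality is checked directly: $\Xi\mathsf P_\lambda=\sum_{\lambda'\ne\lambda}\frac{\mathsf P_{\lambda'}M\mathsf P_\lambda}{\lambda-\lambda'}$ and $\mathsf P_\lambda\Xi=\sum_{\lambda'\neq\lambda}\frac{\mathsf P_\lambda M\mathsf P_{\lambda'}}{\lambda'-\lambda}$. Since $M$ is symmetric, transposing $\Xi$ exchanges $\lambda'$ and $\lambda''$ in the blocks but not in the denominators, so $\Xi^T=-\Xi$. Thus
$$p_\lambda(S\Lambda S)=\mathsf P_\lambda+\varepsilon[\Xi,\mathsf P_\lambda]+O(\varepsilon^2).\tag{8}$$

**Step 3: the renormalized measure.** Put
$$L_\varepsilon=e^{-\varepsilon\Xi}S^{-1}=I+\varepsilon C+O(\varepsilon^2),\qquad C=-\Xi-\tfrac12H,\qquad \tilde\mu_\varepsilon=(L_\varepsilon)_*\mu_\varepsilon .$$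
Since $e^{-\varepsilon\Xi}$ is orthogonal with transpose $e^{\varepsilon\Xi}$,
$$\langle\mathsf P_\lambda L_\varepsilon z,\mathsf P_\lambda L_\varepsilon z'\rangle=(S^{-1}z)^Te^{\varepsilon\Xi}\mathsf P_\lambda e^{-\varepsilon\Xi}(S^{-1}z'),\qquad e^{\varepsilon\Xi}\mathsf P_\lambda e^{-\varepsilon\Xi}=\mathsf P_\lambda+\varepsilon[\Xi,\mathsf P_\lambda]+O(\varepsilon^2).$$
By (8) this is the path weight for $p_\lambda$, up to $O(\varepsilon^2)$ uniformly for $z,z'$ in compact sets. Also
$$\int zz^T\,d\tilde\mu_\varepsilon=L_\varepsilon\Sigma L_\varepsilon^T=e^{-\varepsilon\Xi}S^{-1}\Sigma S^{-1}e^{\varepsilon\Xi}=I\quad\text{exactly.}\tag{9}$$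

**Step 4: all invariant polynomials have zero first variation.** Claim:
$$\frac d{d\varepsilon}\Big|_0\int Q\,d\tilde\mu_\varepsilon^{\,k}=0\qquad\text{for every $G$-invariant polynomial }Q\text{ on }V^k.\tag{10}$$
First let $Q$ be a monomial in the quantities $\langle\mathsf P_\lambda z_a,\mathsf P_\lambda z_b\rangle$ with $a<b$. Then $\int Q\,d\tilde\mu_\varepsilon^{\,k}$ is the $\mu_\varepsilon^k$-integral of the product of the factors $\langle\mathsf P_\lambda L_\varepsilon z_a,\mathsf P_\lambda L_\varepsilon z_b\rangle$. Replacing each factor by its path weight changes the integral by $O(\varepsilon^2)$. The result is a linear combination, with coefficients independent of $\varepsilon$, of densities $t(F,\mu_\varepsilon)$, where $F$ arises by joining vertices $1,\dots,k$ by internally disjoint paths of length at least $2$. As in Section 8 these $F$ are simple graphs. So the derivative at $0$ vanishes by (7).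

Next allow factors with $a=b$. By (9), $|\mathsf P_\lambda z_a|^2=\int\langle\mathsf P_\lambda z_a,\mathsf P_\lambda w\rangle^2\,d\tilde\mu_\varepsilon(w)$ for every $\varepsilon$. Replacing each such factor in this way, with a new variable for each, turns $\int Q\,d\tilde\mu_\varepsilon^{\,k}$ into an integral of the first kind, for all small $\varepsilon$.

Finally, let $Q$ be any $G$-invariant polynomial on $V^k$. The first fundamental theorem for orthogonal groups (Weyl) says that every polynomial in vectors $v_1,\dots,v_k\in\mathbb R^d$ invariant under $O(d)$ is a polynomial in the inner products $\langle v_a,v_b\rangle$, $a\le b$. Write $Q$ as a sum of products of polynomials, one for each block $(\mathbb R^{d_\lambda})^k$, and average over $G=\prod O(d_\lambda)$. The average of a product is the product of the averages, each of them $O(d_\lambda)$-invariant. So $Q$ is a polynomial in the $\langle\mathsf P_\lambda z_a,\mathsf P_\lambda z_b\rangle$, $a\le b$, and (10) follows.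

## 11. Invisible invariant perturbations are tangent to the orbit

**Step 1: pass to finite dimension.** Let $\mathcal P_n$ be the space of polynomials of degree at most $n$ on $V$. The group $G$ acts on the dual space $\mathcal P_n^*$ by $(\kappa\ell)(q)=\ell(q\circ\kappa)$. If $\ell$ is integration against $m$, then $\kappa\ell$ is integration against $\kappa_*m$. Let $p_n(q)=\int q\,d\mu$ and
$$\nu_n(q)=\frac d{d\varepsilon}\Big|_0\int q\,d\tilde\mu_\varepsilon=\frac d{d\varepsilon}\Big|_0\int q(L_\varepsilon z)(1+\varepsilon h(z))\,d\mu=\int\big(qh+\nabla q\cdot Cz\big)\,d\mu .$$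
Let $f$ be a $G$-invariant polynomial on $\mathcal P_n^*$ of degree at most $k$. In coordinates $\ell\mapsto\ell(q_j)$, for a basis $(q_j)$ of $\mathcal P_n$, a monomial of degree at most $k$ evaluated at a probability measure $m$ is $\int\prod_lq_{j_l}(z_l)\,dm^k$. So $f(m|_{\mathcal P_n})=\int Q\,dm^k$ for some polynomial $Q$ on $V^k$. For $\kappa\in G$, replacing $Q$ by $Q\circ\kappa$ gives $f(\kappa\cdot m|_{\mathcal P_n})=f(m|_{\mathcal P_n})$, so $Q$ may be averaged over $G$ and taken $G$-invariant. Applying (10) along $m=\tilde\mu_\varepsilon$, with $\tilde\mu_0=\mu$, we get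
$$df(p_n)[\nu_n]=0\qquad\text{for all $G$-invariant polynomials }f\text{ on }\mathcal P_n^* .\tag{11}$$

**Step 2: stabilizers.** The purpose is to identify the stabilizer of $p_n$ for large $n$. The stabilizers $G_{p_n}$ are closed and decreasing in $n$. An element of their intersection satisfies $\int q\circ\kappa\,d\mu=\int q\,d\mu$ for all polynomials $q$. Polynomials are dense in the continuous functions on a ball, so the intersection is $G_\mu$. In a compact Lie group a proper closed subgroup of a closed subgroup has smaller dimension, or the same dimension and fewer components, so descending chains stabilize. Hence $G_{p_n}=G_\mu$ for $n\ge n_0$, and $n_0$ does not depend on $h$.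

From now on let $h$ be $G_\mu$-invariant. For $\kappa\in G_\mu$ we get $\kappa H\kappa^T=\int h(z)\,(\kappa z)(\kappa z)^Td\mu=H$. Since $\kappa$ also commutes with $\Lambda$ and all $\mathsf P_\lambda$, the matrices $M,\Xi,C$ commute with $\kappa$. Moreover $\nabla(q\circ\kappa)(z)\cdot Cz=\nabla q(\kappa z)\cdot\kappa Cz=\nabla q(\kappa z)\cdot C\kappa z$ and $h(z)=h(\kappa z)$. So $(\kappa\nu_n)(q)=\nu_n(q\circ\kappa)=\nu_n(q)$, because $\kappa_*\mu=\mu$. Thus $\nu_n$ is fixed by $G_\mu$.

**Step 3: tangency.** Claim: for $n\ge n_0$, $\nu_n\in\mathfrak g\cdot p_n$.

Fix a $G$-invariant inner product on $\mathcal P_n^*$. The orbit $N=Gp_n$ is a compact embedded submanifold, $N\cong G/G_{p_n}=G/G_\mu$, with tangent space $\mathfrak g\cdot p_n$ at $p_n$. Write $\nu_n=\tau+\eta$ with $\tau\in\mathfrak g\cdot p_n$ and $\eta\perp\mathfrak g\cdot p_n$. The stabilizer $G_\mu$ of $p_n$ preserves $T_{p_n}N=\mathfrak g\cdot p_n$ and its orthogonal complement, and it fixes $\nu_n$. So it fixes $\eta$. Hence $\eta(\kappa p_n):=\kappa\eta$ is well defined, and it is a smooth normal vector field on $N$ that is equivariant under $G$. Let $\pi$ be the nearest-point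 projection in a tubular neighborhood $\{\mathrm{dist}(\cdot,N)<\varrho\}$. It is smooth, and it commutes with $G$ because $G$ acts by isometries preserving $N$. Put
$$f_0(y)=\chi(y)\,\langle\eta(\pi(y)),\,y-\pi(y)\rangle ,$$
where $\chi$ is a smooth function of $\mathrm{dist}(y,N)^2$, equal to $1$ near $N$ and supported in the tube. Then $f_0$ is smooth and $G$-invariant. It vanishes on $N$, so $df_0(p_n)[\tau]=0$. Since $\pi(p_n+s\eta)=p_n$ for small $s$, we have $f_0(p_n+s\eta)=s|\eta|^2$. Hence $df_0(p_n)[\nu_n]=|\eta|^2$.

On a large closed ball centered at $0$, approximate $f_0$ in $C^1$ by polynomials $f_j$, and let $\bar f_j(y)=\int_Gf_j(\kappa y)\,d\kappa$. These are $G$-invariant polynomials, and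
$$d\bar f_j(p_n)[\nu_n]=\int_Gdf_j(\kappa p_n)[\kappa\nu_n]\,d\kappa\longrightarrow\int_Gdf_0(\kappa p_n)[\kappa\nu_n]\,d\kappa=df_0(p_n)[\nu_n]=|\eta|^2 ,$$
where the second-to-last equality is the invariance of $f_0$. By (11) the left side is $0$. So $\eta=0$, and the claim is proved.

**Step 4: an identity on $V$.** For $B\in\mathfrak g$ we have $(B\cdot p_n)(q)=\frac d{dt}\big|_0\int q(e^{tB}z)\,d\mu=\int\nabla q\cdot Bz\,d\mu$. So Step 3 says that for each $n\ge n_0$ there is $B\in\mathfrak g$ with $\int(qh+\nabla q\cdot Cz)\,d\mu=\int\nabla q\cdot Bz\,d\mu$ for all $q\in\mathcal P_n$. Therefore the affine subspaces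
$$\mathcal A_n=\Big\{A\in\mathrm{End}(V):\ \int qh\,d\mu=\int\nabla q\cdot Az\,d\mu\ \text{ for all }q\in\mathcal P_n\Big\}$$
are nonempty for $n\ge n_0$, as they contain $B-C$. They decrease with $n$, and $\mathrm{End}(V)$ has finite dimension, so they are eventually constant, and some $A$ lies in all of them. Polynomials are $C^1$-dense on a ball containing $J$, so
$$\int qh\,d\mu=\int\nabla q(z)\cdot Az\,d\mu(z)\qquad\text{for all }q\in C^1(V).\tag{12}$$

## 12. The support is a single orbit: end of the proof of Theorem 3

**Step 1: finitely many orbits.** Consider the linear space of pairs $(h,A)$ satisfying (12), with $h$ bounded Borel, $G_\mu$-invariant and of mean $0$, taken modulo $\mu$-null sets. By Section 11 every such $h$ occurs in a pair. If $A=0$, then $\int qh\,d\mu=0$ for all $q\in C^1(V)$, hence $h=0$ $\mu$-a.e.; so a pair is determined by $A$. Therefore the space of all such $h$ has dimension at most $\dim\mathrm{End}(V)=D^2$.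

The support $J$ is $G_\mu$-invariant. The quotient $J/G_\mu$ is compact and metrizable, and the image of $\mu$ on it has full support. If it has $r$ distinct points, choose disjoint open neighborhoods of them. The indicators of their preimages in $J$ are $r$ invariant functions, linearly independent modulo null sets, because each preimage has positive mass. Their linear combinations of mean $0$ form a space of dimension $r-1$, so $r-1\le D^2$. Hence $J/G_\mu$ is finite and
$$J=O_1\sqcup\dots\sqcup O_m$$
with each $O_i$ a compact $G_\mu$-orbit. Each is open in $J$, so it has positive mass.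

**Step 2: only one orbit.** Suppose $m\ge2$. Let $h=1_{O_1}/\mu(O_1)-1_{O_2}/\mu(O_2)$, which is bounded, $G_\mu$-invariant and of mean $0$. Let $q$ be smooth, equal to $1$ near $O_1$ and to $0$ near the other orbits. In (12) the left side is $\int_{O_1}h\,d\mu=1$. The right side is $0$, because $\nabla q=0$ on $J$. This is a contradiction, so $m=1$ and $G_\mu$ is transitive on $J$.

**Step 3: conclusion.** The group $G_\mu$ preserves $\beta$ and $\mu$. For $\kappa\in G_\mu$, substituting $z_a\mapsto\kappa z_a$ in the integrated variables gives $t_i(F,\kappa z)=t_i(F,z)$. Since $G_\mu$ is transitive on $J$, each $t_i(F,\cdot)$ is constant on $J$, and so $t_i(F,x;g)=t_i(F,\Phi(x))$ is a.e. constant, for every $F$ and $i$. This is condition (b) of Theorem 2, so $\gamma$ is the class of a transitive graph function. The reverse implication is Proposition 4. Step graphons are covered: if $g$ is constant on the products of the parts of a finite measurable partition, the range of $T_g$ is contained in the span of the indicators of the parts. $\blacksquare$
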